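\title{Non-singularity of random regular graphs of degree between $3$ and $n/2$}

\begin{abstract}
Let $A(n,d)$ be the adjacency matrix of a uniformly random $d$-regular graph on $n$ vertices. We prove the conjecture that $A(n,d)$ is non-singular with probability tending to $1$ whenever $3\le d\le n/2$. For bounded $d$ this is a theorem of Huang. We treat $d\to\infty$, where the only external input is the bound $O(\sqrt d)$ on the nontrivial eigenvalues. The proof redistributes at random the neighbors of two vertices. This preserves the uniform distribution, and it lowers the nullity of a singular matrix unless a linear or quadratic equation holds; the probability of that equation is bounded by reducing modulo a fixed prime $p$ and letting $p\to\infty$ at the end. The argument shows that any prescribed integer $\kappa_n\ne d$ is almost surely not an eigenvalue, and complementation extends the result to $3\le d\le n-1-\omega(n)$ for every $\omega(n)\to\infty$.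
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem and the results}

Let $n$ and $d$ be positive integers with $nd$ even. A \emph{random $d$-regular graph} is a graph chosen uniformly from all simple graphs on $V=\{1,\dots,n\}$ in which every vertex has degree $d$. Its adjacency matrix $A(n,d)$ is a symmetric $0/1$ matrix with zero diagonal and $d$ ones in every row. An event holds \emph{almost surely} (a.s.) if its probability tends to $1$ as $n\to\infty$. Determinants are taken over $\mathbb R$, so $A(n,d)$ is singular exactly when the vertices carry real weights, not all zero, whose sum over every neighborhood vanishes. The survey \cite{Survey} contains the conjecture that $A(n,d)$ is a.s.\ non-singular for all $3\le d\le n/2$, where $d$ may depend on $n$ in any way. We prove it.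

\begin{theorem}\label{thm:conj}
Let $d=d(n)$ be an integer with $3\le d(n)\le n/2$ and $n\,d(n)$ even. Then $\mathbf P\big(\det A(n,d(n))=0\big)\to0$ as $n\to\infty$ along the $n$ for which $d(n)$ is defined.
\end{theorem}

For constant $d$ this is a theorem of Huang \cite{Huang}. The body of this paper treats growing degree, where an arbitrary integer shift of the diagonal costs nothing.

\begin{theorem}\label{thm:main}
Let $n$ run through any infinite set, let $d=d(n)\to\infty$ with $d\le n/2$ and $nd$ even, and let $\kappa_n\in\mathbb Z$ with $\kappa_n\ne d$. Then $\mathbf P\big(\det(A(n,d)-\kappa_nI)=0\big)\to0$.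
\end{theorem}

The condition $\kappa_n\neq d$ is needed because the all-ones vector $\mathbf 1$ satisfies $A(n,d)\mathbf 1=d\mathbf 1$. The shift pays off when one passes to the complementary graph, which turns the eigenvalue $0$ into the eigenvalue $-1$.

\begin{theorem}\label{thm:dense}
Let $nd$ be even, let $\min(d,\,n-1-d)\to\infty$, and let $\kappa_n$ be any integers. Then a.s.\ $A(n,d)$ has no eigenvector orthogonal to $\mathbf 1$ with eigenvalue $\kappa_n$. In particular $A(n,d)$ is a.s.\ non-singular.
\end{theorem}

\begin{corollary}\label{cor:range}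
For every $\omega(n)\to\infty$, the matrix $A(n,d)$ is a.s.\ non-singular whenever $3\le d\le n-1-\omega(n)$.
\end{corollary}

\subsection{The extreme degrees}\label{sec:extreme}

The cheapest reason for singularity is a pair of \emph{twins}, two vertices with the same neighborhood, which give two equal rows. If the neighborhoods of two vertices were independent uniform $d$-subsets of $V$, the expected number of twin pairs would be $\binom n2/\binom nd$. This ratio equals $1$ for $d=2$ and is at most $\binom n2/\binom n3=3/(n-2)$ for $3\le d\le n/2$. So one guesses that $d=2$ fails and that the matrix is non-singular from $d=3$ on; the task is to rule out all other linear dependencies among the rows. For $d=1$ the matrix is a permutation matrix, and for $d=n-1$ it is $J-I$ with $J$ the all-ones matrix; both are non-singular. The next degrees at either end behave differently.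

\begin{proposition}\label{prop:sharp}
The matrices $A(n,2)$ and $A(n,n-3)$ are a.s.\ singular. For even $n\ge4$ the matrix $A(n,n-2)$ is always singular.
\end{proposition}

\begin{proof}
By a theorem of Bollob\'as and Wormald, for fixed $k_0$ the numbers of cycles of length $k$, $3\le k\le k_0$, in a random $2$-regular graph converge jointly to independent Poisson variables with means $1/(2k)$. Hence for every $j_0$ the probability that no cycle has length divisible by $4$ has upper limit at most $\exp(-\sum_{j\le j_0}\frac1{8j})$, which tends to $0$ as $j_0\to\infty$. So a.s.\ there is a cycle of length divisible by $4$. With $\frac1{6j}$ in place of $\frac1{8j}$, a.s.\ there is a cycle of length divisible by $3$.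

Let $d=2$. On a cycle of length divisible by $4$ put the weights $1,0,-1,0,1,0,-1,0,\dots$, and put $0$ elsewhere. The two neighbors of every vertex have opposite weights, so this vector lies in the kernel.

Let $d=n-3$. The complement is a random $2$-regular graph; let $\bar A$ be its adjacency matrix, so that $A(n,d)=J-I-\bar A$. On a cycle of the complement of length divisible by $3$ put the weights $1,-1,0,1,-1,0,\dots$, and put $0$ elsewhere. Any three consecutive weights sum to $0$, so this vector $v$ satisfies $\bar Av=-v$ and $Jv=0$, whence $A(n,d)v=0$.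

Let $d=n-2$. Each vertex and its unique non-neighbor are twins.
\end{proof}

Thus the lower limit $3$ is optimal, and the range cannot reach $n-3$ or $n-2$. When $n-1-d\ge3$ stays bounded, the identity $A(n,d)=J-I-\bar A$ shows that a.s.\ non-singularity is equivalent to $-1$ being a.s.\ not an eigenvalue of a random regular graph of fixed degree $n-1-d$. This case lies outside the conjecture, and we make no claim about it.

\subsection{Cited results and the reduction to Theorem \ref{thm:main}}\label{sec:cited}

For a $d$-regular graph $G$ with adjacency matrix $A$ put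
\[
R=A-\tfrac dnJ,\qquad \lambda(G)=\|R\|,
\]
where $\|\cdot\|$ is the operator norm. Since $R\mathbf 1=0$ and $R$ agrees with $A$ on $\mathbf 1^\perp$, the number $\lambda(G)$ is the largest absolute value of an eigenvalue of $A$ on $\mathbf 1^\perp$. We use three published results.

\begin{theorem}[Huang \cite{Huang}]\label{thm:H}
For every fixed $d\ge3$ there is $\mathfrak d>0$ such that, for $n$ large, the adjacency matrix of a random $d$-regular graph on $n$ vertices is singular over $\mathbb R$ with probability at most $n^{-\mathfrak d}$.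
\end{theorem}

For fixed $d$, a bound $o(1)$ in the configuration model (a uniform perfect matching of $nd$ half-edges, $d$ at each vertex) implies one for the uniform simple graph, because the configuration model is simple with probability bounded below and is uniform when conditioned on being simple.

\begin{theorem}[Cook--Goldstein--Johnson \cite{CGJ}]\label{thm:CGJ}
For all $C,K>0$ there is $\alpha$ such that if $d\le Cn^{2/3}$ and $n$ is large, then $\lambda(G)\le\alpha\sqrt d$ with probability at least $1-n^{-K}$.
\end{theorem}

\begin{theorem}[Tikhomirov--Youssef \cite{TY}]\label{thm:TY}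
For $\alpha\in(0,1)$ and $n^\alpha\le d\le n/2$, we have $\lambda(G)\le C_\alpha\sqrt d$ with probability at least $1-1/n$.
\end{theorem}

Theorem \ref{thm:CGJ} with $C=K=1$ covers $d\le n^{2/3}$, and Theorem \ref{thm:TY} with $\alpha=\frac12$ covers $n^{1/2}\le d\le n/2$. So there is an absolute constant $C_0\ge1$ such that in the setting of Theorem \ref{thm:main} the event
\[
\Lambda=\{\lambda(G)\le C_0\sqrt d\}
\]
holds a.s.

\begin{proof}[Proof of Theorems \ref{thm:conj} and \ref{thm:dense} and Corollary \ref{cor:range}, given Theorem \ref{thm:main}]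
If one of the statements fails, the probability in question is at least some $c>0$ along a subsequence of $n$, and we may pass to further subsequences.

For Theorem \ref{thm:conj}, pass to a subsequence along which either $d$ is constant, contradicting Theorem \ref{thm:H}, or $d\to\infty$, contradicting Theorem \ref{thm:main} with $\kappa_n=0$.

For Theorem \ref{thm:dense}, suppose first that $d\le n/2$ along the subsequence. If $\kappa_n\ne d$ throughout, Theorem \ref{thm:main} applies. If $\kappa_n=d$ throughout, then on $\Lambda$ all eigenvalues on $\mathbf 1^\perp$ are at most $C_0\sqrt d<d$ for large $d$. Suppose next that $d>n/2$ throughout. The complement is a random regular graph of degree $\bar d=n-1-d$, with $\bar d<n/2$, $\bar d\to\infty$ and $n\bar d=n(n-1)-nd$ even. On $\mathbf 1^\perp$ we have $A=-(I+\bar A)$, so the eigenvalue $\kappa_n$ of $A$ on $\mathbf 1^\perp$ corresponds to the eigenvalue $-1-\kappa_n$ of $\bar A$ on $\mathbf 1^\perp$, and the case already settled applies to $\bar A$. Non-singularity follows from $\kappa_n=0$ and $A\mathbf 1=d\mathbf 1\neq0$.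

For Corollary \ref{cor:range}, pass to a subsequence along which $d$ is constant (Theorem \ref{thm:H}) or $d\to\infty$ (Theorem \ref{thm:dense}).
\end{proof}

\subsection{Conventions}

The rest of the paper proves Theorem \ref{thm:main}. From now on $d\to\infty$, $d\le n/2$, $\kappa=\kappa_n$ is an integer different from $d$, $G$ is a random $d$-regular graph on $V$ with adjacency matrix $A$, and $A_\kappa=A-\kappa I$; we write $A_\kappa(G)$ when several graphs are in play. Thus
\begin{equation}\label{eq:one}
A_\kappa\mathbf 1=(d-\kappa)\mathbf 1 .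
\end{equation}
We write $N(a)$ for the neighborhood of $a$, $a\sim a'$ for adjacency, $\mathbf e_j$ for the unit vectors, $\mathbf 1_X$ for the indicator vector of $X\subset V$, and $u\cdot v$ for the standard bilinear form over any field. An \emph{oriented edge} is an ordered pair $(a,b)$ with $ab\in E(G)$. There are $nd$ of them, and each end of a uniform oriented edge is a uniform vertex. A vector is \emph{$M$-sparse} if it has at most $M$ nonzero coordinates, and \emph{constant} if it is a multiple of $\mathbf 1$.

A prime $p\ge23$ is fixed until the last line of the proof. The \emph{level sets} of $w\in\mathbb F_p^n$ are $L_i(w)=\{j:w_j=i\}$, $i\in\mathbb F_p$. The symbol $o(1)$ and the phrase ``$n$ large'' refer to $n\to\infty$ with $p$ fixed, and ``$n$ large'' includes ``$d$ large''. The thresholds never depend on $\kappa$ or on the vectors under consideration.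

\section{Resplitting two neighborhoods}\label{sec:resplit}

For a matrix with independent rows one bounds the probability of singularity by fixing all rows but one and asking whether the last row lies in the span of the others. Here no row can be resampled: the matrix is symmetric, and the other rows determine the last one. We resample instead the smallest piece of $G$ that is free once the rest is fixed, namely the way in which two non-adjacent vertices share their neighbors.

\subsection{The operation}

Let $(a,a')$ be a uniform ordered pair of distinct vertices, independent of $G$. If $a\sim a'$, put $G'=G$. If $a\not\sim a'$, let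
\[
B=N(a)\setminus N(a'),\qquad B'=N(a')\setminus N(a),\qquad D=B\cup B',\qquad \ell=|B|=|B'|,
\]
choose a uniform $\ell$-subset $B_{\rm new}$ of $D$, and let $G'$ be obtained from $G$ by joining the vertices of $B_{\rm new}$ to $a$ and not to $a'$, and the vertices of $D\setminus B_{\rm new}$ to $a'$ and not to $a$. All degrees are preserved, and $a,a'\notin D$, so $G'$ is a simple $d$-regular graph. For fixed $(a,a')$, call two graphs with $a\not\sim a'$ equivalent if they have the same $D$ and differ only in edges between $\{a,a'\}$ and $D$. Each class has $\binom{2\ell}\ell$ members, and $G'$ is uniform in the class of $G$. A uniform graph is uniform in its class, so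
\begin{equation}\label{eq:unif}
G'\ \text{has the same distribution as}\ G;\qquad \mathbf P(a\not\sim a'\mid G)=\frac{n-1-d}{n-1}\ge\frac{n/2-1}{n-1}\ge\frac25\quad(n\ge6).
\end{equation}

For $a\not\sim a'$ put
\[
x=\mathbf e_a-\mathbf e_{a'},\qquad z=\tfrac12(\mathbf 1_B-\mathbf 1_{B'}),\qquad z'=\tfrac12(\mathbf 1_{B_{\rm new}}-\mathbf 1_{D\setminus B_{\rm new}}),
\]
and let $A^\circ$ be the symmetric matrix obtained from $A_\kappa(G)$ by setting the entries in the positions $(a,j),(a',j),(j,a),(j,a')$ equal to $\frac12$ for all $j\in D$. It depends only on the class, and comparing the entries in rows $a$ and $a'$ gives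
\begin{equation}\label{eq:ranktwo}
A_\kappa(G)=A^\circ+xz^T+zx^T,\qquad A_\kappa(G')=A^\circ+xz'^T+z'x^T .
\end{equation}
The columns $a$ and $a'$ of $A^\circ$ agree outside the rows $a,a'$, and the $\{a,a'\}$-block of $A^\circ$ is $-\kappa I$. Hence $A^\circ x=-\kappa x$. Also $x\cdot z=x\cdot z'=0$, since $z$ and $z'$ are supported on $D$. The entries lie in $\mathbb Z[\frac12]$, so all this makes sense over any field of characteristic $\ne2$.

\subsection{How the nullity changes}

\begin{lemma}\label{lem:nullity}
Let $a\not\sim a'$ and work over a field $\mathbb K$ of characteristic $\ne2$. Put $W=\{w:x\cdot w=0\}$, $U=\{w\in W:A^\circ w=0\}$, $\nu^\circ=\dim U$ and $\nu=\dim\ker A_\kappa(G)$.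
\begin{itemize}
\item[(a)] $A^\circ W\subset W$, and $A_\kappa(G)w=A^\circ w+(z\cdot w)x$ for $w\in W$. For $w\in W$ we have $w\in U$ if and only if $A_\kappa(G)w\in\mathbb Kx$.
\item[(b)] $|\nu-\nu^\circ|\le1$. If some $v\in\ker A_\kappa(G)$ has $v_a\neq v_{a'}$, then $\nu^\circ=\nu-1$.
\item[(c)] If $z\cdot v_1\ne0$ for some $v_1\in U$, then $\nu=\nu^\circ-1$.
\item[(d)] If $\nu^\circ=0$, then $A^\circ|_W:W\to W$ has an inverse $\Gamma$, which satisfies $u\cdot\Gamma v=\Gamma u\cdot v$ for $u,v\in W$, and $\nu\ge1$ if and only if $z\cdot\Gamma z=-\kappa/2$.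
\end{itemize}
The same holds for $G'$ with $z'$ in place of $z$ and with the same $U$, $\nu^\circ$, $\Gamma$. In particular the nullities of $A_\kappa(G)$ and $A_\kappa(G')$ differ by at most $2$.
\end{lemma}

\begin{proof}
Write $A_\kappa=A_\kappa(G)$. (a) For $w\in W$ the formula for $A_\kappa w$ is \eqref{eq:ranktwo}, and $x\cdot A^\circ w=A^\circ x\cdot w=-\kappa\,x\cdot w=0$. Since $x\cdot x=2\ne0$, we have $\mathbb K^n=\mathbb Kx\oplus W$. So $A_\kappa w\in\mathbb Kx$ if and only if the $W$-component $A^\circ w$ vanishes.

(b) By (a), $\ker A_\kappa\cap W=\{w\in U:z\cdot w=0\}$. This space has codimension at most $1$ in $\ker A_\kappa$ and in $U$, so $|\nu-\nu^\circ|\le1$. If $v\in\ker A_\kappa$ and $v\cdot x=v_a-v_{a'}\ne0$, then every $w\in U$ satisfies $0=A_\kappa v\cdot w=v\cdot A_\kappa w=(z\cdot w)(v\cdot x)$, so $z\cdot w=0$. Then $U=\ker A_\kappa\cap W$, which has dimension $\nu-1$.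

(c) Every $w\in\ker A_\kappa$ satisfies $0=v_1\cdot A_\kappa w=A_\kappa v_1\cdot w=(z\cdot v_1)(x\cdot w)$, so $w\in W$. Then $\ker A_\kappa=\{w\in U:z\cdot w=0\}$, which has dimension $\nu^\circ-1$.

(d) The map $A^\circ|_W$ is injective, hence invertible, and $u\cdot\Gamma v=A^\circ\Gamma u\cdot\Gamma v=\Gamma u\cdot A^\circ\Gamma v=\Gamma u\cdot v$. We have $A_\kappa x=-\kappa x+2z$. So for $w=\sigma x+w_1$ with $w_1\in W$,
\[
A_\kappa w=(A^\circ w_1+2\sigma z)+(z\cdot w_1-\kappa\sigma)x,
\]
with the first bracket in $W$. This vanishes if and only if $w_1=-2\sigma\Gamma z$ and $\sigma(2z\cdot\Gamma z+\kappa)=0$. A nonzero solution needs $\sigma\ne0$, and it exists exactly when $2z\cdot\Gamma z+\kappa=0$.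
\end{proof}

The lemma describes two regimes: if $\nu^\circ\ge1$ a linear condition on $z'$ decides whether the nullity drops, and if $\nu^\circ=0$ a quadratic one does. Both are visible for $d=2$.

\begin{example}[the linear regime]\label{ex:linear}
Let $\kappa=0$ and let $G$ be the union of the $4$-cycles $1234$ and $5678$. The kernel has basis $\mathbf e_1-\mathbf e_3$, $\mathbf e_2-\mathbf e_4$, $\mathbf e_5-\mathbf e_7$, $\mathbf e_6-\mathbf e_8$, so $\nu=4$. Take $a=1$, $a'=5$, so $B=\{2,4\}$, $B'=\{6,8\}$. The kernel vector $\mathbf e_1-\mathbf e_3$ separates $a$ from $a'$, so by (b) $\nu^\circ=3$, and $U=\ker A\cap W$ is spanned by $\mathbf e_2-\mathbf e_4$, $\mathbf e_6-\mathbf e_8$ and $\mathbf e_1-\mathbf e_3+\mathbf e_5-\mathbf e_7$. For $B_{\rm new}=\{2,6\}$ we get $z'\cdot(\mathbf e_2-\mathbf e_4)=1$, and (c) gives nullity $2$. Indeed $G'$ is the $8$-cycle $1,2,3,4,5,8,7,6$, and the vectors of $U$ orthogonal to $z'$ are spanned by the two patterns $1,0,-1,0,\dots$ and $0,1,0,-1,\dots$ along it. Four of the six choices of $B_{\rm new}$ separate $2$ from $4$, and each of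 them lowers the nullity by $2$. The drop happens because a vector of $U$ is not constant on $D$.
\end{example}

\begin{example}[the quadratic regime]\label{ex:quadratic}
Let $\kappa=-2$ and let $G$ be the $6$-cycle $123456$. The kernel of $A+2I$ is spanned by $v=((-1)^j)_j$. Take $a=1$, $a'=4$, so $D=\{2,6,3,5\}$. As $v_1\neq v_4$, (b) gives $\nu^\circ=0$. From the edges $23$ and $56$ and the diagonal entries $2$ one reads off that $A^\circ$ fixes $\mathbf e_2-\mathbf e_3$ and $\mathbf e_5-\mathbf e_6$ and multiplies $\mathbf e_2+\mathbf e_3-\mathbf e_5-\mathbf e_6$ by $3$. Always $z'\cdot z'=1$. If $B_{\rm new}$ separates $2$ from $3$, then $z'=\pm\frac12(\mathbf e_2-\mathbf e_3)\pm\frac12(\mathbf e_5-\mathbf e_6)$ and $z'\cdot\Gamma z'=1=-\kappa/2$; these four choices give $6$-cycles, which are singular. If $B_{\rm new}$ is $\{2,3\}$ or $\{5,6\}$, then $z'\cdot\Gamma z'=\frac13$; the graph $G'$ consists of two triangles, on each of which $A+2I$ has eigenvalues $4,1,1$.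
\end{example}

\subsection{A drift inequality}

Since $G'$ and $G$ have the same law, no function of the graph can decrease on average. If resplitting usually lowers the nullity of a singular matrix and rarely raises the nullity of any matrix, singular matrices must be rare.

\begin{lemma}\label{lem:drift}
Let $\Phi$ be a real function on $d$-regular graphs, $\mathcal B$ a set of $d$-regular graphs and $\mathcal F$ an event. Suppose that $\Phi(G')\le\Phi(G)+2$ always, that $\Phi(G')\le\Phi(G)$ outside $\mathcal F$, and that $\Phi(G')\le\Phi(G)-1$ on $\{G\in\mathcal B,\ a\not\sim a'\}\setminus\mathcal F$. Then $\mathbf P(G\in\mathcal B)\le\frac{15}2\mathbf P(\mathcal F)$.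
\end{lemma}

\begin{proof}
By \eqref{eq:unif}, $0=\mathbf E[\Phi(G')-\Phi(G)]\le2\mathbf P(\mathcal F)-\mathbf P(G\in\mathcal B,\ a\not\sim a',\ \mathcal F^c)$. Hence $\mathbf P(G\in\mathcal B,\ a\not\sim a')\le3\mathbf P(\mathcal F)$, and the left side is at least $\frac25\mathbf P(G\in\mathcal B)$ by \eqref{eq:unif}.
\end{proof}

Take $\mathbb K=\mathbb Q$ and let $\nu(G)=\dim\ker_{\mathbb Q}A_\kappa(G)$; an integer matrix is singular over $\mathbb R$ if and only if it is singular over $\mathbb Q$. For each $G$ with $\nu(G)\ge1$ fix a kernel vector $v=v(G)\neq0$. Define three events inside $\{a\not\sim a'\}$: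
\begin{itemize}
\item[(F1)] $\nu(G)\ge1$ and $v_a=v_{a'}$;
\item[(F2)] $\nu^\circ\ge1$ and $z'\cdot u=0$ for all $u\in U$;
\item[(F3)] $\nu^\circ=0$ and $z'\cdot\Gamma z'=-\kappa/2$.
\end{itemize}

\begin{proposition}\label{prop:reduction}
$\mathbf P(\det A_\kappa=0)\le\frac{15}2\,\mathbf P(\mathrm{F1}\cup\mathrm{F2}\cup\mathrm{F3})$.
\end{proposition}

\begin{proof}
Apply Lemma \ref{lem:drift} with $\Phi=\nu$, $\mathcal B=\{\nu\ge1\}$ and $\mathcal F$ the union of the three events. Always $\nu(G')\le\nu(G)+2$, and $\nu(G')=\nu(G)$ if $a\sim a'$. Let $a\not\sim a'$ and suppose $\mathcal F$ does not occur. By Lemma \ref{lem:nullity}(c),(d) for $G'$ we have $\nu(G')=\max(\nu^\circ-1,0)$. If $\nu(G)\ge1$, then $\nu^\circ=\nu(G)-1$ by (b), so $\nu(G')\le\nu(G)-1$. If $\nu(G)=0$, then $\nu^\circ\le1$ by (b), so $\nu(G')=0$.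
\end{proof}

\subsection{Plan of the proof}\label{sec:plan}

To bound (F1) we need kernel vectors to have no large level set. To bound (F2) we need a vector $u\in U$ to be far from constant on $D$, so that the random sum $z'\cdot u$ is unlikely to vanish. A decoupling step reduces (F3) to a linear condition of the same kind. In all three cases the vector in question is mapped by $A_\kappa(G)$ to a vector with a bounded number of nonzero coordinates. Two obstacles arise.

First, there are infinitely many rational vectors, so no union bound over them is available. We reduce modulo $p$, where there are $p^n$ vectors and a fixed vector $w$ with no dominant level set satisfies a given equation $Aw=u$ with probability at most $p^{-n}e^{\eta n}$, for any fixed $\eta>0$ (Section \ref{sec:flips}). A union bound then shows that all vectors of interest have level sets of size of order $n/p$ (Section \ref{sec:balanced}). The price is that the linear conditions are now bounded only by $O(1/p)$, which is why $p\to\infty$ at the end.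

Second, $D$ has at most $2d$ elements and the vector depends on $a$ and $a'$, so information on its level sets in $V$ says nothing yet about $D$. A double count of switchings closes this gap (Section \ref{sec:local}). It needs the number of candidate vectors modulo $p$ to be bounded, and this comes from a bound on the nullity over $\mathbb F_p$, proved by a first run of the drift argument (Section \ref{sec:corank}). Section \ref{sec:tools} collects the tools, and Section \ref{sec:final} assembles the proof.

\section{Tools}\label{sec:tools}

\subsection{Standard inequalities}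

For an integer $m\ge1$ and real $0<t\le m$,
\begin{equation}\label{eq:binom}
\sum_{j\le t}\binom mj\le\Big(\frac{em}t\Big)^t,
\end{equation}
and for every real $m>0$ the function $t\mapsto(em/t)^t$ increases on $(0,m]$. If $X$ is a sum of $m$ independent $\{0,1\}$-valued variables with mean $\mu$, then
\begin{equation}\label{eq:chernoff}
\mathbf P\big(X\le(1-\epsilon)\mu\big)\le e^{-\epsilon^2\mu/2}\quad(0<\epsilon<1),\qquad\mathbf P\big(|X-\mu|\ge t\big)\le2e^{-2t^2/m}\quad(t>0)
\end{equation}
(Chernoff's and Hoeffding's bounds). Let $\chi(t)=\exp(2\pi\mathrm i\,t/p)$ for $t\in\mathbb F_p$. For a random vector $Z\in\mathbb F_p^n$ and $u\in\mathbb F_p^n$, Fourier inversion gives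
\begin{equation}\label{eq:fourier}
\mathbf P(Z=u)=p^{-n}\sum_{\theta\in\mathbb F_p^n}\mathbf E\,\chi\big(\theta\cdot(Z-u)\big)\le p^{-n}\sum_{\theta\in\mathbb F_p^n}\big|\mathbf E\,\chi(\theta\cdot Z)\big| .
\end{equation}
For $t\in\mathbb F_p\setminus\{0\}$,
\begin{equation}\label{eq:cos}
\Big|\frac{1+\chi(t)}2\Big|=\Big|\cos\frac{\pi t}p\Big|\le\cos\frac\pi p,\qquad\Big|\frac{\chi(t)+\chi(-t)}2\Big|=\Big|\cos\frac{\pi\cdot2t}p\Big|\le\cos\frac\pi p,
\end{equation}
where the second bound uses that $p$ is odd. Finally, a real matrix $X$ of rank at most $k$ satisfies $|\operatorname{tr}X|\le k\|X\|$ and $\|X\|_{\rm HS}^2\le k\|X\|^2$, where $\|X\|_{\rm HS}^2$ is the sum of the squares of the entries.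

\subsection{Counting with the spectral bound}

Write $P=\frac dnJ$ and $P'=(1-\frac dn)J$. Then $A=P+R$, $J-A=P'-R$, $\|P\|=d$, $\|P'\|\le n$, $JR=RJ=0$, and $\|R\|\le C_0\sqrt d$ on $\Lambda$. For $X,Y\subset V$ the identity $\mathbf 1_X^TA\mathbf 1_Y=\frac dn|X||Y|+\mathbf 1_X^TR\mathbf 1_Y$ gives, on $\Lambda$, the mixing inequality
\begin{equation}\label{eq:mixing}
\Big|\mathbf 1_X^TA\mathbf 1_Y-\frac dn|X||Y|\Big|\le C_0\sqrt{d\,|X||Y|}
\end{equation}
for the number of oriented edges from $X$ to $Y$. Because $d$ may be as large as $n/2$, non-adjacency is not automatic and must be counted as well; the hypothesis $d\le n/2$ enters through $1-\frac dn\ge\frac12$. Let $\Pi_Y$ be the diagonal matrix with diagonal $\mathbf 1_Y$.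

\begin{lemma}\label{lem:quad}
There is $C_1=C_1(C_0)$ such that the following holds for $G\in\Lambda$ and $V_1,\dots,V_4\subset V$. If $(a,b)$ and $(c,g)$ are independent uniform oriented edges of $G$, then with probability at least $\frac14\prod_{j=1}^4\frac{|V_j|}n-C_1d^{-1/2}$ we have $a\in V_1$, $b\in V_2$, $c\in V_3$, $g\in V_4$, the vertices $a,b,c,g$ are distinct, and $ac,bg\notin E(G)$.
\end{lemma}

\begin{proof}
If distinctness is dropped, so that $a=c$ and $b=g$ count as non-edges, the number of such pairs of oriented edges is
\[
\operatorname{tr}\big(\Pi_{V_1}A\,\Pi_{V_2}(J-A)\,\Pi_{V_4}A\,\Pi_{V_3}(J-A)\big).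
\]
Substitute $A=P+R$ and $J-A=P'-R$ and expand into $16$ terms. The term without $R$ equals $(\frac dn)^2(1-\frac dn)^2\prod_j|V_j|$. A term with $k\in\{1,2,3\}$ factors $R$ contains a factor $P$ or $P'$, so it is the trace of a matrix of rank at most $1$ and is bounded by the product of the norms. Starting from $d\cdot n\cdot d\cdot n$, each replacement of $P$ by $R$ multiplies this bound by $C_0\sqrt d/d=C_0/\sqrt d$, and each replacement of $P'$ by $R$ multiplies it by $C_0\sqrt d/n\le C_0/\sqrt d$. So the term is at most $d^2n^2(C_0/\sqrt d)^k\le C_0^3d^{3/2}n^2$. The term with four factors $R$ is at most $nC_0^4d^2\le C_0^4d^{3/2}n^2$. Dividing by $(nd)^2$ gives a probability of at least $\frac14\prod_j\frac{|V_j|}n-15C_0^4d^{-1/2}$. Finally $a\ne b$ and $c\ne g$ hold automatically, and each of the events $a=c$, $a=g$, $b=c$, $b=g$ has probability $1/n\le d^{-1/2}$. Take $C_1=15C_0^4+4$.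
\end{proof}

\begin{lemma}\label{lem:pairs}
Let $G\in\Lambda$.
\begin{itemize}
\item[(i)] If $Y\subset V$ and $|Y|\ge n/2$, then all but $O(n^2/d)$ ordered pairs $(a,a')$ satisfy $|Y\cap N(a)\setminus N(a')|\ge d/8$.
\item[(ii)] All but $O(n^2/d)$ ordered pairs $(a,a')$ satisfy $|V\setminus(N(a)\cup N(a'))|\ge n/5$.
\end{itemize}
The implied constants depend only on $C_0$.
\end{lemma}

\begin{proof}
(i) The quantity is the $(a,a')$ entry of $A\Pi_Y(J-A)=P\Pi_YP'+\big(R\Pi_YP'-P\Pi_YR-R\Pi_YR\big)$. The entries of $P\Pi_YP'$ equal $\frac dn(1-\frac dn)|Y|\ge d/4$. The three matrices in the bracket have ranks at most $1,1,n$, so their squared Hilbert--Schmidt norms are at most $C_0^2dn^2$, $C_0^2d^3$ and $C_0^4nd^2$. The bracket therefore has squared norm at most $9C_0^4dn^2$, and at most $9C_0^4dn^2/(d/8)^2=O(n^2/d)$ of its entries exceed $d/8$ in absolute value.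

(ii) The quantity is the $(a,a')$ entry of $(J-A)^2=n(1-\frac dn)^2J+R^2$. The first matrix has entries at least $n/4$, and $\|R^2\|_{\rm HS}^2\le C_0^4nd^2$. So at most $400C_0^4d^2/n\le400C_0^4n^2/d$ entries of $R^2$ are at least $n/20$ in absolute value, and $\frac n4-\frac n{20}=\frac n5$.
\end{proof}

\subsection{Signed sums over a random half}

The linear conditions have the form $\sum_Bw-\sum_{D\setminus B}w=\sigma$ with $B$ a random half of $D$. If $w$ is constant on $D$, the left side is $0$ with probability $1$. For any $w$, some $\sigma\in\mathbb F_p$ has probability at least $1/p$. A bounded number of deviations from constancy already brings every $\sigma$ close to this lower limit.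

\begin{lemma}\label{lem:half}
Let $|D|=2\ell$ with $\ell\ge2$, let $w:D\to\mathbb F_p$, and let $h\ge1$ be an integer such that for every $i\in\mathbb F_p$ at least $h$ elements of $D$ have $w\ne i$. If $B$ is a uniform $\ell$-subset of $D$, then for every $\sigma\in\mathbb F_p$
\[
\mathbf P\Big(\sum_Bw-\sum_{D\setminus B}w=\sigma\Big)\le\psi_p(h):=\frac1p+\cos(\pi/p)^{h/8}+\frac{64}h .
\]
\end{lemma}

\begin{proof}
Take a maximal family of disjoint pairs $\{b,c\}\subset D$ with $w_b\ne w_c$. The uncovered elements share one value $i$, so the pairs cover the at least $h$ elements with $w\ne i$. Hence we can fix $h_1=\lceil h/2\rceil\le\ell$ such disjoint pairs. Call a pair \emph{split} if exactly one of its elements lies in $B$, and let $X$ be the number of split pairs. A given pair is split with probability $\varrho=\frac{2\ell\cdot\ell}{2\ell(2\ell-1)}=\frac\ell{2\ell-1}\in[\frac12,\frac23]$. Two given pairs are both split with probability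
\[
\frac{4\,\ell^2(\ell-1)^2}{2\ell(2\ell-1)(2\ell-2)(2\ell-3)}=\frac{\ell(\ell-1)}{(2\ell-1)(2\ell-3)}=\varrho^2\Big(1+\frac1{\ell(2\ell-3)}\Big).
\]
So each covariance is at most $\frac49\cdot\frac1{\ell(2\ell-3)}\le\frac1{\ell^2}$, the last inequality being $4\ell\le18\ell-27$. Thus $\operatorname{Var}X\le\frac{h_1}4+\frac{h_1^2}{\ell^2}\le2h_1$, while $\mathbf EX\ge h_1/2$. By Chebyshev's inequality $\mathbf P(X\le h_1/4)\le2h_1/(h_1/4)^2=32/h_1\le64/h$.

Condition on the set of split pairs and on the part of $B$ outside them. The $2^X$ ways of choosing the element of $B$ in each split pair are equally likely, so the sum equals a constant plus $\sum_{j\le X}\varepsilon_jt_j$ with $t_j\neq0$ in $\mathbb F_p$ and independent uniform signs $\varepsilon_j$. By \eqref{eq:fourier} in dimension $1$ and \eqref{eq:cos}, the conditional probability is at most $\frac1p+\cos(\pi/p)^X$, the first term coming from $\theta=0$. On $\{X>h_1/4\}$ this is at most $\frac1p+\cos(\pi/p)^{h/8}$.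
\end{proof}

As $\psi_p(h)\to1/p$ for $h\to\infty$, we can fix an integer $h_p\ge1$ with $\psi_p(h)\le2/p$ for all $h\ge h_p$.

\section{The probability of a fixed equation $Aw=u$}\label{sec:flips}

Fix $w,u\in\mathbb F_p^n$. To bound $\mathbf P(Aw=u)$ by \eqref{eq:fourier} one wants $Aw$ to be a sum of independent terms. We find such a structure inside the uniform measure by choosing many switchings that do not interact and performing each with probability $\frac12$.

\subsection{Independent flips}

Let $(a,b),(c,g)$ be oriented edges with $a,b,c,g$ distinct and $ac,bg\notin E(G)$. The \emph{switching} replaces the edges $ab,cg$ by $ac,bg$. It gives a simple $d$-regular graph and adds to $A$ the matrix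
\begin{equation}\label{eq:switch}
E=xy^T+yx^T,\qquad x=\mathbf e_a-\mathbf e_g,\quad y=\mathbf e_c-\mathbf e_b,\qquad\text{so that}\quad Ew=(y\cdot w)x+(x\cdot w)y .
\end{equation}

A \emph{list} is a sequence $\mathcal L=((a_i,b_i),(c_i,g_i))_{i\le m}$ of $m$ pairs of oriented edges of $G$. The \emph{footprint} of $i$ is $\Phi_i=\{a_ib_i,\ c_ig_i,\ a_ic_i,\ b_ig_i\}$, a collection of at most four vertex sets of size at most $2$. The index $i$ is \emph{valid} if
\begin{itemize}
\item[(V1)] $a_i,b_i,c_i,g_i$ are distinct;
\item[(V2)] $a_ic_i,\ b_ig_i\notin E(G)$;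
\item[(V3)] $\Phi_i\cap\Phi_j=\emptyset$ for all $j\ne i$.
\end{itemize}
Let $I$ be the set of valid indices. \emph{Flipping} $i\in I$ means performing the switching and replacing the $i$-th entry by $((a_i,c_i),(b_i,g_i))$, that is, exchanging the names $b_i$ and $c_i$.

A flip of $i$ changes the graph only on the pairs in $\Phi_i$ and leaves every footprint unchanged as a set. By (V3) for $i$, every other entry $j$, valid or not, still consists of oriented edges, and the truth of (V1)--(V3) for $j$ is unaffected. The index $i$ stays valid, and flipping it again restores the original pair. Hence $I$ is invariant, and the flips are commuting involutions on the set of pairs (graph, list). Since the footprints of valid indices are disjoint, different subsets of $I$ lead to different graphs, and each orbit has $2^{|I|}$ elements.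

Let $G$ be uniform and, given $G$, let $\mathcal L$ be uniform among all lists of length $m$, or among those with all $a_i$ in a fixed set $S$; flips preserve the latter condition. The number of admissible lists, $(nd)^{2m}$ or $(|S|d\cdot nd)^m$, is the same for every $G$. So $(G,\mathcal L)$ is uniform on a finite union of orbits, and given its orbit it is uniform on the orbit:
\begin{equation}\label{eq:orbit}
A=A_*+\sum_{i\in I}\xi_iE_i,\qquad\xi_i\ \text{independent and uniform on}\ \{0,1\},
\end{equation}
where $A_*$ and the matrices $E_i=x_iy_i^T+y_ix_i^T$ of \eqref{eq:switch} are taken from one fixed member of the orbit. Flipping $i$ replaces $y_i,E_i$ by $-y_i,-E_i$ and leaves all other $x_j,y_j,E_j$ unchanged.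

Condition (V3) involves later entries, so we control it through a notion that involves only earlier ones. Call $i$ \emph{old} if $\Phi_i\cap\Phi_j\ne\emptyset$ for some $j<i$.

\begin{lemma}\label{lem:old}
If $k$ indices are old, then at most $5k$ indices violate \textup{(V3)}. If $G$ is fixed and each $i$ is old with conditional probability at most $q$ given the earlier entries, then for $eq\le\tau\le1$ the probability that at least $\tau m$ indices are old is at most $(eq/\tau)^{\tau m}$.
\end{lemma}

\begin{proof}
The footprints of the indices that are not old are pairwise disjoint. If such an index $i$ violates (V3), then $\Phi_i$ meets $\Phi_j$ for some $j>i$, and this $j$ is old. Each of the at most four elements of $\Phi_j$ lies in the footprint of at most one index that is not old. This gives at most $k+4k$ violations. With $t=\lceil\tau m\rceil$, any $t$ given indices are all old with probability at most $q^t$, and $\binom mtq^t\le(emq/t)^t\le(eq/\tau)^{t}\le(eq/\tau)^{\tau m}$ by \eqref{eq:binom}.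
\end{proof}

The event $\Lambda$ need not be invariant under flips. In the two lemmas below we therefore define a flip-invariant event $\mathcal H$, show for each fixed $G\in\Lambda$ that $\mathcal H$ holds for most lists, and use
\begin{equation}\label{eq:split}
\mathbf P(\Lambda,\ Aw=u)\le\mathbf P(\Lambda\setminus\mathcal H)+\max_{\text{orbits in }\mathcal H}\mathbf P(Aw=u\mid\text{orbit}).
\end{equation}

\subsection{Vectors without a dominant level set}

By \eqref{eq:cos}, a valid index $i$ with $\theta^TE_iw\ne0$ contributes a factor $\cos(\pi/p)$ to the Fourier coefficient at $\theta$. For constant $\theta$ there is no such index, in accordance with the deterministic identity $\mathbf 1\cdot Aw=d\,\mathbf 1\cdot w$, and for nearly constant $\theta$ there are few. These $\theta$ are so few in number that we can bound their coefficients by $1$, at the cost of a factor $e^{\eta n}$.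

\begin{lemma}\label{lem:spread}
Let $\delta\in(0,\frac14)$ and $\eta>0$. For $n$ large, every $w\in\mathbb F_p^n$ all of whose level sets have size at most $(1-\delta)n$ and every $u\in\mathbb F_p^n$ satisfy $\mathbf P(\Lambda,\ Aw=u)\le p^{-n}e^{\eta n}$.
\end{lemma}

\begin{proof}
Choose $\delta_1\in(0,1)$ with $\delta_1\log(ep/\delta_1)\le\eta/4$, and call $\theta\in\mathbb F_p^n$ \emph{spread} if all its level sets have size at most $(1-\delta_1)n$. By \eqref{eq:binom} at most $p\,(ep/\delta_1)^{\delta_1n}\le e^{\eta n/3}$ vectors are not spread. Put $\rho_0=(\min(\delta,\delta_1)/p^2)^2$ and $\rho=\rho_0/16$.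

\emph{One switching.} We claim that if $G\in\Lambda$ and $\theta$ is spread, then for independent uniform oriented edges $(a,b),(c,g)$ the conditions (V1), (V2) and $\theta^TEw\neq0$ hold together with probability at least $2\rho$. By \eqref{eq:switch}, $\theta^TEw=\langle\zeta,\zeta'\rangle$, where
\[
\zeta=(w_a-w_g,\ \theta_a-\theta_g),\qquad\zeta'=(w_c-w_b,\ \theta_c-\theta_b),\qquad\langle(r,s),(r',s')\rangle=rs'+r's .
\]
Suppose first that $a,b,c,g$ are independent uniform vertices. Then $\zeta,\zeta'$ are independent with the same law $\mu$ on $\mathbb F_p^2$, and $\mu(r\ne0)\ge\delta$, $\mu(s\ne0)\ge\delta_1$ by the bounds on the level sets. So there are points $\zeta_1=(r_1,s_1)$ with $r_1\ne0$ and $\zeta_2=(r_2,s_2)$ with $s_2\neq0$, each of mass at least $\min(\delta,\delta_1)/p^2$. If $s_1\ne0$, then $\langle\zeta_1,\zeta_1\rangle=2r_1s_1\ne0$. If $r_2\ne0$, then $\langle\zeta_2,\zeta_2\rangle=2r_2s_2\ne0$. If $s_1=r_2=0$, then $\langle\zeta_1,\zeta_2\rangle=r_1s_2\ne0$. In each case $\langle\zeta,\zeta'\rangle\ne0$ with probability at least $\rho_0$. To pass to edges, let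 $V_1,\dots,V_4$ run over the sets $L_i(w)\cap L_{i'}(\theta)$. Of the $p^8$ quadruples, those on which $\langle\zeta,\zeta'\rangle\ne0$ have $\sum\prod_j|V_j|/n^4\ge\rho_0$. Summing Lemma \ref{lem:quad} over them gives probability at least $\rho_0/4-p^8C_1d^{-1/2}\ge\rho_0/8=2\rho$ for $d$ large.

\emph{Many switchings.} Let $K\ge1$ be a constant with $\rho K/16\ge2\log p+1$ and $p\cos(\pi/p)^{\rho K}\le1$. Let $m=\lceil Kn\rceil\le2Kn$ and let $\mathcal L$ be uniform among all lists of length $m$. Let $\mathcal H$ be the event that every spread $\theta$ has $\#\{i\in I:\theta^TE_iw\ne0\}\ge\rho m$. It is invariant under flips, which only change signs of the $E_i$.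

Fix $G\in\Lambda$. For a spread $\theta$, the number of $i$ satisfying (V1), (V2) and $\theta^TE_iw\ne0$ is binomial with mean at least $2\rho m$. By \eqref{eq:chernoff} with $\epsilon=\frac14$ it is at most $\frac32\rho m$ with probability at most $e^{-\rho m/16}\le p^{-2n}e^{-n}$. A union bound over $\theta$ gives failure probability at most $\frac12p^{-n}$. Next, the footprints of the entries before $i$ have at most $4m$ elements in total. A given set equals $a_ib_i$ with probability at most $2/(nd)$, and likewise for $c_ig_i$. The vertices $a_i,c_i$ are independent and uniform, as are $b_i,g_i$, so a given set equals $a_ic_i$, or $b_ig_i$, with probability at most $2/n^2$. Hence $i$ is old with conditional probability at most $q=\frac{16m}{nd}+\frac{16m}{n^2}\le\frac{64K}d$. By Lemma \ref{lem:old} with $\tau=\rho/20$, at least $\tau m$ indices are old with probability at most $(64eK/(\tau d))^{\tau Kn}\le\frac12p^{-n}$ for $d$ large; here $d\to\infty$ beats the fixed base $p$. Outside these two events every spread $\theta$ has at least $\frac32\rho m-5\tau m\ge\rho m$ valid indices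 with $\theta^TE_iw\ne0$. So $\mathbf P(\Lambda\setminus\mathcal H)\le p^{-n}$.

On an orbit in $\mathcal H$, \eqref{eq:orbit}, \eqref{eq:fourier} and \eqref{eq:cos} give
\[
\mathbf P(Aw=u\mid\text{orbit})\le p^{-n}\sum_\theta\prod_{i\in I}\Big|\frac{1+\chi(\theta^TE_iw)}2\Big|\le p^{-n}\big(e^{\eta n/3}+p^n\cos(\pi/p)^{\rho Kn}\big)\le p^{-n}\big(e^{\eta n/3}+1\big).
\]
By \eqref{eq:split} the probability is at most $p^{-n}(e^{\eta n/3}+2)\le p^{-n}e^{\eta n}$.
\end{proof}

\subsection{Vectors with small support}

If $w$ is supported on a set $S$ of size $s$, then $Aw$ has at most $\min(ds,n)$ nonzero coordinates, which sets the scale of the exponent one can hope for. Uniform lists would rarely touch a small $S$, so we force $a_i\in S$. When the other three vertices avoid $S$, \eqref{eq:switch} gives $E_iw=w_{a_i}y_i$, and Fourier analysis can be replaced by linear independence of the $y_i$.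

\begin{lemma}\label{lem:sparse}
There is an absolute constant $c_2>0$ such that for $n$ large, every $w\in\mathbb F_p^n$ whose support has size $s$ with $1\le s\le n/32$ and every $u\in\mathbb F_p^n$ satisfy $\mathbf P(\Lambda,\ Aw=u)\le e^{-c_2\min(ds,n)}$.
\end{lemma}

\begin{proof}
Let $S$ be the support, $c_0=1/(24000e^2)$, $c_1=e^{-100}$, $m=\lfloor c_0ds\rfloor$ and $k=\lfloor c_1\min(m,n)\rfloor$. For $d$ large $m\ge c_0ds/2$ and $k\ge c_1\min(m,n)/2\ge1$. Let $\mathcal L$ be uniform among lists of length $m$ with all $a_i\in S$: the $(a_i,b_i)$ are uniform among the $ds$ oriented edges starting in $S$, the $(c_i,g_i)$ are uniform oriented edges, and all are independent. Let $\mathcal T$ be the set of $i$ satisfying (V1), (V2) and $b_i,c_i,g_i\notin S$. Let $\mathcal H$ be the event that the pairs $\{b_i,c_i\}$, $i\in I\cap\mathcal T$, cover more than $k$ vertices. The sets $I$, $\mathcal T$ and the unordered pairs $\{b_i,c_i\}$ are invariant under flips, hence so is $\mathcal H$. Fix $G\in\Lambda$.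

\emph{Each $i$ lies in $\mathcal T$ with probability at least $\frac1{16}$.} By \eqref{eq:mixing} with $X=Y=S$, the number of oriented edges $(a,b)$ with $a\in S$, $b\notin S$ is at least $ds-ds^2/n-C_0\sqrt d\,s\ge ds/2$. Fix one. By \eqref{eq:mixing}, the number of oriented edges $(c,g)$ with $c\notin N(a)$, $g\notin N(b)$ is at least $\frac dn(n-d)^2-C_0\sqrt d\,n\ge nd(\frac14-C_0d^{-1/2})$. At most $2ds\le nd/16$ of them have $c\in S$ or $g\in S$, and at most $d$ have $g=b$. At least $nd/8$ remain, and for these $a,b,c,g$ are distinct: $c\neq b$ since $b\in N(a)$, and $c,g\ne a$ since $a\in S$. By \eqref{eq:chernoff} with $\epsilon=\frac12$, $\mathbf P(|\mathcal T|\le m/32)\le e^{-m/128}$.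

\emph{Few indices are old.} We have $\mathbf P(a_i=v)\le1/s$ and $\mathbf P(b_i=v)\le d/(ds)=1/s$ for each vertex $v$, and $c_i,g_i$ are uniform on $V$ and independent of $(a_i,b_i)$. So a given set equals $a_ib_i$, $c_ig_i$, $a_ic_i$, $b_ig_i$ with probabilities at most $\frac2{ds},\frac2{nd},\frac2{sn},\frac2{sn}$. Multiplying by $4m\le4c_0ds$, the index $i$ is old with conditional probability at most $8c_0(1+\frac sn+\frac{2d}n)\le24c_0$. Lemma \ref{lem:old} with $\tau=1/1000$ and $e\cdot24c_0/\tau=e^{-1}$ shows that at least $m/1000$ indices are old with probability at most $e^{-m/1000}$. Outside these two events, $|I\cap\mathcal T|\ge\frac m{32}-\frac{5m}{1000}\ge\frac m{40}$.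

\emph{The $c_i$ do not cluster.} The $c_i$ are independent and uniform on $V$. Put $\gamma=\log(n/k)\ge100$. By \eqref{eq:binom} and $k\le m/80$, the probability that some $k$-set contains $c_i$ for at least $m/40$ indices is at most
\[
\Big(\frac{en}k\Big)^k\Big(\frac{40ek}n\Big)^{m/40}\le\exp\Big(m\Big[\frac{1+\gamma}{80}-\frac{\gamma-\log(40e)}{40}\Big]\Big)=\exp\Big(m\,\frac{1+2\log(40e)-\gamma}{80}\Big)\le e^{-m},
\]
since $1+2\log(40e)<11$. If this event fails and $|I\cap\mathcal T|\ge m/40$, then the $c_i$ with $i\in I\cap\mathcal T$ take more than $k$ values. Hence $\mathbf P(\Lambda\setminus\mathcal H)\le e^{-m/128}+e^{-m/1000}+e^{-m}$.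

\emph{Orbits in $\mathcal H$.} Consider the graph with edges $\{b_i,c_i\}$, $i\in I\cap\mathcal T$, on the more than $k$ vertices that they cover. Every component has at least two vertices, so a spanning forest has more than $k/2$ edges. The vectors $y_i=\mathbf e_{c_i}-\mathbf e_{b_i}$ of the forest edges are linearly independent over any field, as one sees by removing leaves one at a time. For these $i$ we have $y_i\cdot w=0$ and $x_i\cdot w=w_{a_i}\ne0$, so $E_iw=w_{a_i}y_i$. Fix all other $\xi_j$ in \eqref{eq:orbit}. Two different choices of the forest variables giving the same $Aw$ would produce a nontrivial relation among these $y_i$. So $\mathbf P(Aw=u\mid\text{orbit})\le2^{-k/2}$.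

Let $c_2=c_0c_1/100$. Since $k\ge c_0c_1\min(ds,n)/4$ and $m\ge c_0ds/2$, each of the four error terms is at most $e^{-2c_2\min(ds,n)}$. As $\min(ds,n)\ge d\to\infty$, their sum is at most $e^{-c_2\min(ds,n)}$ for $n$ large, and \eqref{eq:split} concludes the proof.
\end{proof}

\subsection{Containing a fixed set of edges}

There are up to $(enp/s)^s$ vectors with support of size $s$, so Lemma \ref{lem:sparse} survives the union bound only if $\log(enp/s)$ is small compared with $d$. When $d$ grows slowly and $s$ is very small this fails, and we shall instead exclude small dense subgraphs by the following estimate.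

\begin{lemma}\label{lem:subgraph}
Let $d+1\le n/8$ and let $F$ be a set of $h\le nd/8$ vertex pairs. Then $\mathbf P(F\subset E(G))\le(2d/n)^h$.
\end{lemma}

\begin{proof}
Let $F'\subset F$ and $ab\in F\setminus F'$. Let $\mathcal A$ be the set of $d$-regular graphs containing $F'$ and $ab$, and $\mathcal A'$ the set of those containing $F'$ but not $ab$. A graph in $\mathcal A$ has at least $nd-2h-2d(d+1)\ge nd/2$ oriented edges $(c,g)$ with $cg\notin F'$, $c\notin N(a)\cup\{a\}$ and $g\notin N(b)\cup\{b\}$. For these $a,b,c,g$ are distinct, because $b\in N(a)$ and $a\in N(b)$, and the switching gives a graph in $\mathcal A'$. A graph in $\mathcal A'$ arises at most $d^2$ times, since $c$ and $g$ are neighbors of $a$ and $b$ in it. So $|\mathcal A|\cdot nd/2\le|\mathcal A'|\,d^2$, and $\mathbf P(F'\cup\{ab\}\subset E(G))\le\frac{2d}n\mathbf P(F'\subset E(G))$. Add the pairs of $F$ one at a time.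
\end{proof}

\section{Quasi-null vectors are balanced}\label{sec:balanced}

Let $M\ge0$ be a fixed integer. A vector $w\in\mathbb F_p^n$ is \emph{$M$-quasi-null} for $G$ if $A_\kappa w-t\mathbf 1$ is $M$-sparse for some $t\in\mathbb F_p$. The term $t\mathbf 1$ makes the notion invariant under adding constants to $w$, by \eqref{eq:one}. The vector $w$ is \emph{balanced} if $\frac n{2p}\le|L_i(w)|\le\frac{2n}p$ for all $i\in\mathbb F_p$. For a balanced $w$ and a uniform pair $(a,a')$ of distinct vertices,
\begin{equation}\label{eq:collide}
\mathbf P(w_a=w_{a'})\le\max_i\frac{|L_i(w)|-1}{n-1}\le\frac2p .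
\end{equation}

\begin{proposition}\label{prop:balanced}
For fixed $p$ and $M$, a.s.\ every nonconstant $M$-quasi-null vector is balanced.
\end{proposition}

\begin{proof}
For given $w$, being $M$-quasi-null means that $Aw$ is one of at most $Q=p^{M+1}(n+1)^M$ vectors determined by $w$ and $\kappa$. Since $\Lambda$ holds a.s., we may intersect with $\Lambda$. Fix $\delta=\delta(p)\in(0,\frac1{32}]$ with $(ep/\delta)^\delta\le e^{c_2/2}$, and put $K_1=(M+4)/c_2$.

\emph{Step 1: a.s.\ no $M$-quasi-null vector has support of size $s$ with $1\le s\le\delta n$.} There are at most $(enp/s)^s$ vectors with support of size $s$. For each $n$ the following ranges cover all $s$; the first three use Lemma \ref{lem:sparse} and a union bound.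

(i) $n/d\le s\le\delta n$. Then $\min(ds,n)=n$ and $(enp/s)^s\le(ep/\delta)^{\delta n}\le e^{c_2n/2}$. The total probability is at most $nQe^{-c_2n/2}\to0$.

(ii) $s<n/d$ and $d\ge K_1\log n$. The total is at most $Q\sum_{s\ge1}(enp\,e^{-c_2d})^s\le Q\sum_{s\ge1}(ep\,n^{-M-3})^s=O(n^{-3})$.

(iii) $n/d^6\le s<n/d$ and $d<K_1\log n$. Then $\log(enp/s)\le\log(epd^6)\le c_2d/2$ for $d$ large, so each $s$ contributes at most $Qe^{-c_2ds/2}$, and the total is at most $nQe^{-c_2n/(2d^5)}\to0$.

(iv) $s<n/d^6$ and $d<K_1\log n$. Let $w$ be $M$-quasi-null with support $S$. The vector $A_\kappa w$ has at most $ds+s<n-M$ nonzero coordinates, so $t=0$ and $A_\kappa w$ is $M$-sparse. Let $e(S)$ be the number of edges inside $S$ and $T$ the set of vertices outside $S$ with a neighbor in $S$. A vertex $v\in T$ with exactly one neighbor $j\in S$ has $(A_\kappa w)_v=w_j\ne0$, so there are at most $M$ such vertices. Since $ds-2e(S)$ edges leave $S$, we get $|T|\le M+\frac12(ds-2e(S))$. The set $X=S\cup T$ has $k\le s+M+\frac{ds}2-e(S)$ vertices and spans at least the $ds-e(S)$ edges that meet $S$. For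 $d\ge6+6M$ we have $s+M\le ds/6$, so
\[
\tfrac32k\le\tfrac14ds+\tfrac34ds-\tfrac32e(S)\le ds-e(S),\qquad k\le ds\le n/d^5,
\]
and $k\ge4$ because $\binom k2\ge\frac32k$. So $G$ has a $k$-set spanning at least $h=\lceil3k/2\rceil$ edges. By Lemma \ref{lem:subgraph} and \eqref{eq:binom}, the expected number of pairs consisting of a $k$-set and $h$ edges of $G$ inside it is at most
\[
\Big(\frac{en}k\Big)^k\Big(\frac{ek^2}{2h}\cdot\frac{2d}n\Big)^h\le\Big(\frac{en}k\Big)^k\Big(\frac{2edk}{3n}\Big)^{3k/2}=\Big[C\,d^{3/2}\Big(\frac kn\Big)^{1/2}\Big]^k\le\Big(\frac Cd\Big)^k,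
\]
with $C=e(2e/3)^{3/2}$; we used $k^2/(2h)\le k/3$, $\frac{2edk}{3n}\le1$ and $k/n\le d^{-5}$. The sum over $k\ge4$ is $O(d^{-4})\to0$.

\emph{Step 2.} Let $w$ be nonconstant and $M$-quasi-null. If $|L_i(w)|\ge(1-\delta)n$, then $w-i\mathbf 1$ is nonzero, $M$-quasi-null and supported on at most $\delta n$ coordinates, which a.s.\ does not occur by Step 1. It remains to treat unbalanced $w$ with all level sets smaller than $(1-\delta)n$. An unbalanced $w$ has $\big||L_i(w)|-\frac np\big|\ge\frac n{2p}$ for some $i$. For a uniform random vector $|L_i|$ is binomial with mean $n/p$, so by \eqref{eq:chernoff} there are at most $2p\cdot p^ne^{-2\eta n}$ unbalanced vectors, where $\eta=1/(4p^2)$. By Lemma \ref{lem:spread} with this $\eta$, the probability that $\Lambda$ holds and one of them with all level sets smaller than $(1-\delta)n$ is $M$-quasi-null is at most $2p\cdot p^ne^{-2\eta n}\cdot Q\cdot p^{-n}e^{\eta n}\to0$.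
\end{proof}

We now fix the parameters used in the rest of the proof. Let $r$ be an integer with $2^r\ge p$, put
\[
M=2r+2,\qquad h^*=h_p+2r,
\]
and let $\mathcal G$ be the set of graphs in $\Lambda$ for which every nonconstant $M$-quasi-null vector is balanced. Then $\mathbf P(G\in\mathcal G)\to1$.

\section{The nullity over $\mathbb F_p$}\label{sec:corank}

Let $\nu_p(G)=\dim\ker_{\mathbb F_p}A_\kappa(G)$. The second obstacle of Section \ref{sec:plan} disappears when $\nu_p(G)\ge3$. A $3$-dimensional subspace of the kernel can be chosen before $(a,a')$; its intersection with $W$ has dimension at least $2$ and so contains a nonconstant vector; and a union bound over its $p^3$ elements is affordable. The quadratic regime does not occur either.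

\begin{lemma}\label{lem:corank}
$\mathbf P(\nu_p(G)\ge5)\le\frac{23}p+o(1)$.
\end{lemma}

\begin{proof}
Use the resplitting and Lemma \ref{lem:nullity} over $\mathbb K=\mathbb F_p$. Let $\mathcal F$ be the event that $a\not\sim a'$, $\nu_p(G)\ge3$ and $\nu_p(G')\ne\nu_p(G)-2$. We first show $\mathbf P(\mathcal F)\le\frac3p+o(1)$.

Fix $G\in\mathcal G$ with $\nu_p(G)\ge3$, a $3$-dimensional subspace $\mathcal K$ of the kernel, and a nonconstant $v\in\mathcal K$. All nonconstant vectors of $\mathcal K$ are balanced, so $\mathbf P(v_a=v_{a'}\mid G)\le2/p$ by \eqref{eq:collide}. Apply Lemma \ref{lem:pairs}(i) to the at most $p^4$ sets $Y=V\setminus L_i(v_1)$ with $v_1\in\mathcal K$ nonconstant and $i\in\mathbb F_p$; they have size at least $(1-\frac2p)n\ge n/2$. For all but a fraction $O(p^4/d)$ of the pairs $(a,a')$, every such $v_1$ and $i$ have at least $d/8$ vertices $b\in N(a)\setminus N(a')$ with $(v_1)_b\ne i$. Fix a non-adjacent pair with this property; then $\ell\ge d/8$. The space $\mathcal K\cap W$ contains a nonconstant vector $v_1$, chosen as a function of $(G,a,a')$, and $v_1\in U$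 by Lemma \ref{lem:nullity}(a). Since $2z'\cdot v_1=\sum_{B_{\rm new}}v_1-\sum_{D\setminus B_{\rm new}}v_1$, Lemma \ref{lem:half} gives $\mathbf P(z'\cdot v_1=0\mid G,a,a')\le\psi_p(\lceil d/8\rceil)=\frac1p+o(1)$. If $v_a\neq v_{a'}$ and $z'\cdot v_1\ne0$, then part (b) of Lemma \ref{lem:nullity} for $G$ and part (c) for $G'$ give $\nu_p(G')=\nu^\circ-1=\nu_p(G)-2$. Adding the probabilities, $\mathbf P(\mathcal F)\le\mathbf P(G\notin\mathcal G)+\frac2p+O(p^4/d)+\frac1p+o(1)$.

For $\nu_p(G)\le2$ the nullity may rise, but only to $4$, so we apply Lemma \ref{lem:drift} to $\Phi=\max(\nu_p-4,0)$ with $\mathcal B=\{\nu_p\ge5\}$. Always $\Phi(G')\le\Phi(G)+2$. Outside $\mathcal F$, either $G'=G$, or $\nu_p(G)\le2$ and $\Phi(G')=\Phi(G)=0$, or $\nu_p(G')=\nu_p(G)-2$. In the last case $\Phi$ does not increase, and it drops by at least $1$ if $\nu_p(G)\ge5$. Hence $\mathbf P(\nu_p(G)\ge5)\le\frac{15}2\cdot\frac3p+o(1)$.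
\end{proof}

\section{Quasi-null vectors near the chosen vertices}\label{sec:local}

In (F2) and (F3) the relevant vector $w$ satisfies a system $A_\kappa w\in\operatorname{span}(\mathbf e_a,\mathbf e_{a'},\dots)$ whose right side depends on $a,a'$. As the pair varies, an unbounded number of vectors $w$ appears. Each set $Y=V\setminus L_i(w)$ may have $O(n^2/d)$ exceptional pairs in Lemma \ref{lem:pairs}(i), so a union bound proves nothing. We show by double counting that $w$ is rarely almost constant on $N(a)\setminus N(a')$. If almost all of these vertices have $w=i$, switch one of them, $b$, for a vertex $c$ with $w_c\ne i$. There are order $d^2n$ ways to do so. To undo the switch one has to find $c$, and $c$ is one of boundedly many exceptional neighbors of $a$; this leaves only order $dn$ ways back.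

A pair $(a,a')$ is \emph{separated} in $G$ if $a\neq a'$, $a\not\sim a'$, $|N(a)\setminus N(a')|\ge d/8$ and $|V\setminus(N(a)\cup N(a'))|\ge n/5$. The triple $(G,a,a')$ is \emph{typical} if $G\in\mathcal G$, $\nu_p(G)\le4$ and $(a,a')$ is separated. By Lemma \ref{lem:pairs} (with $Y=V$), Proposition \ref{prop:balanced} and Lemma \ref{lem:corank},
\begin{equation}\label{eq:typical}
\mathbf P\big(a\not\sim a',\ (G,a,a')\ \text{not typical}\big)\le\frac{23}p+o(1).
\end{equation}
For a typical triple $|D|=2\ell\ge d/4$, and we let $\beta=(\beta_1,\dots,\beta_{2r})$ be a uniform tuple of distinct elements of $D$. These are the vertices that will be set aside for decoupling. The tuple $(G,a,a',\beta)$ is \emph{bad} if $(G,a,a')$ is typical and there are a nonconstant $w\in\mathbb F_p^n$ and $i\in\mathbb F_p$ with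
\begin{equation}\label{eq:bad}
A_\kappa w\in\operatorname{span}(\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}},\mathbf 1),\qquad\#\{b\in N(a)\setminus N(a'):w_b\ne i\}\le h^* .
\end{equation}

\begin{lemma}\label{lem:local}
The probability that $(G,a,a',\beta)$ is bad is $O(1/d)$, with a constant depending only on $p$, $r$ and $C_0$.
\end{lemma}

\begin{proof}
For each bad tuple fix one pair $(w,i)$ as in \eqref{eq:bad}. The vector $w$ is $M$-quasi-null, hence balanced. Put
\begin{align*}
V_b&=\{b\in N(a)\setminus N(a'):\ b\notin\{\beta_1,\dots,\beta_{2r}\},\ w_b=i\},\\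
V_f&=\{f\in V\setminus\{a,a'\}:\ w_f=w_a\},\\
V_c&=\{c\in V\setminus(N(a)\cup N(a')\cup\{a,a'\}):\ w_c\ne i\}.
\end{align*}
For $n$ large, $|V_b|\ge\frac d8-h^*-2r\ge\frac d{16}$. The lower bound on level sets gives $|V_f|\ge\frac n{2p}-2\ge\frac n{3p}$. The upper bound and $p\ge23$ give $|V_c|\ge\frac n5-\frac{2n}{23}-2\ge\frac n{10}$.

\emph{Forward count.} Call $(b,f,c)\in V_b\times V_f\times V_c$ \emph{admissible} if $fc\in E(G)$, $bf\notin E(G)$ and $b\ne f$. A vertex $f$ has $(A\mathbf 1_{V_c})_f$ neighbors in $V_c$ and $|V_b|-(A\mathbf 1_{V_b})_f=(1-\frac dn)|V_b|-(R\mathbf 1_{V_b})_f$ non-neighbors in $V_b$, and at most $|V_b|\,d\le d^2$ triples have $b=f$ and $fc\in E(G)$. By the Cauchy--Schwarz inequality the number of admissible triples is at least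
\[
\tfrac12|V_b|\,\mathbf 1_{V_f}^TA\mathbf 1_{V_c}-\|A\mathbf 1_{V_c}\|\,\|R\mathbf 1_{V_b}\|-d^2\ \ge\ \frac d{32}\Big(\frac{dn}{30p}-C_0\sqrt d\,n\Big)-d\sqrt n\cdot C_0d-d^2,
\]
where we used \eqref{eq:mixing}, $\|A\mathbf 1_{V_c}\|\le d\sqrt n$ and $\|R\mathbf 1_{V_b}\|\le C_0\sqrt d\sqrt{|V_b|}\le C_0d$. For $n$ large this is at least $c_pd^2n$ with $c_p=1/(1000p)$.

\emph{The switching.} For an admissible triple the vertices $a,a',b,f,c$ are distinct: $b\ne a$ and $b\neq c$ since $b\in N(a)$, $b\ne a'$ since $a\not\sim a'$, $c\ne f$ since $fc$ is an edge, and the other cases are in the definitions. Moreover $ab,fc\in E(G)$ and $ac,fb\notin E(G)$. Let $G^+$ be obtained by replacing $ab,fc$ by $ac,fb$. By \eqref{eq:switch} with $g=f$,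
\[
A_\kappa(G^+)w=A_\kappa(G)w+(w_c-w_b)(\mathbf e_a-\mathbf e_f)+(w_a-w_f)(\mathbf e_c-\mathbf e_b).
\]
The last term vanishes because $w_f=w_a$. This is the purpose of $V_f$: the system
\begin{equation}\label{eq:plus}
A_\kappa(G^+)w\in\operatorname{span}(\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}},\mathbf e_f,\mathbf 1)
\end{equation}
does not involve $b$ and $c$, so $w$ can be listed before $b$ and $c$ are known. Let $N^+$ denote neighborhoods in $G^+$. Then $N^+(a')=N(a')$, and $N^+(a)\setminus N^+(a')$ is obtained from $N(a)\setminus N(a')$ by removing $b$ and adding $c$. It contains at most $h^*+1$ vertices with $w\ne i$, and $c$ is one of them. Each $\beta_j$ lies in $N^+(a)\cup N^+(a')$ since $\beta_j\ne b$. Also $b\in N^+(f)$, and $\nu_p(G^+)\le6$ since $A(G^+)-A(G)$ has rank at most $2$.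

\emph{Backward count.} The data $(G^+,a,a',\beta,f,w,i,c,b)$ determine the bad tuple and the admissible triple. Let $\mathcal N$ be the number of $d$-regular graphs on $V$. There are at most $\mathcal N$ choices of $G^+$, $n^2$ of $(a,a')$, $(2d)^{2r}$ of $\beta$ and $n$ of $f$. By \eqref{eq:plus} there are at most $p^{2r+4}$ choices of $A_\kappa(G^+)w$, each with at most $p^6$ preimages $w$. Then there are $p$ choices of $i$, at most $h^*+1$ of $c$ and $d$ of $b$. So the number $Z$ of bad tuples satisfies
\[
Z\cdot c_pd^2n\le\mathcal N\,n^2(2d)^{2r}\cdot n\,p^{2r+11}(h^*+1)\,d .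
\]
Since $|D|-2r\ge d/8$ for $n$ large, each bad tuple has probability at most $\big(\mathcal N\,n(n-1)(d/8)^{2r}\big)^{-1}$. The probability of a bad tuple is therefore at most $2\cdot16^{2r}p^{2r+11}(h^*+1)/(c_pd)$.
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:final}

\subsection{Reduction modulo $p$}

The events (F1)--(F3) concern rational vectors. The drift argument cannot simply be run over $\mathbb F_p$: the prime is fixed while $d$ and $\kappa$ vary, and when $p$ divides $d-\kappa$ the matrix $A_\kappa$ is always singular over $\mathbb F_p$ by \eqref{eq:one}. Clearing denominators and reducing is not enough either, since a nonconstant vector such as $\mathbf 1+p\,\mathbf e_2$ becomes constant. One subtracts a constant and divides by $p$ first.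

\begin{lemma}\label{lem:reduce}
Let $u\in\mathbb Q^n$ be nonconstant, let $S\subsetneq V$, and suppose that the coordinates of $A_\kappa u$ outside $S$ are all equal. Then $u=\alpha(c\mathbf 1+p^jw_0)$ with $\alpha\in\mathbb Q\setminus\{0\}$, $c\in\mathbb Z$, $j\ge0$ and $w_0\in\mathbb Z^n$, such that $w=w_0\bmod p$ is nonconstant and $A_\kappa w\in\operatorname{span}(\mathbf e_k\ (k\in S),\ \mathbf 1)$ over $\mathbb F_p$. Moreover $u_k=u_l$ implies $w_k=w_l$.
\end{lemma}

\begin{proof}
Write $u=\alpha\tilde u$ with $\tilde u\in\mathbb Z^n$, let $c=\tilde u_1$, and let $j$ be maximal with $\tilde u\equiv c\mathbf 1\pmod{p^j}$; it exists because $\tilde u\ne c\mathbf 1$. Then $w_0=(\tilde u-c\mathbf 1)/p^j$ has first coordinate $0$ and is not $\equiv0\pmod p$, so $w$ is nonconstant. By \eqref{eq:one}, $p^jA_\kappa w_0=A_\kappa\tilde u-c(d-\kappa)\mathbf 1$ has equal coordinates outside $S$. So has the integer vector $A_\kappa w_0$, and so has its reduction. The last claim holds since $u_k-u_l=\alpha p^j\big((w_0)_k-(w_0)_l\big)$.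
\end{proof}

\subsection{Generating the resplitting in two parts}

Decoupling needs $z'$ to be a sum of two independent parts, which a uniform half of $D$ does not provide directly. For a typical triple we generate $B_{\rm new}$ from $\beta$. Let $D''=D\setminus\{\beta_1,\dots,\beta_{2r}\}$, of size $2(\ell-r)$ with $\ell-r\ge2$ for $n$ large. Given $(G,a,a',\beta)$, let $\varepsilon_1,\dots,\varepsilon_r$ be independent uniform signs and $B''$ an independent uniform $(\ell-r)$-subset of $D''$. Let $B_{\rm new}$ consist of $B''$ and, for each $j\le r$, of $\beta_{2j-1}$ if $\varepsilon_j=1$ and of $\beta_{2j}$ if $\varepsilon_j=-1$. Given $(G,a,a')$, the law of the $\ell$-set $B_{\rm new}$ is invariant under all permutations of $D$, hence uniform, as required in Section \ref{sec:resplit}. Now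
\[
z'=Y_1+Y_2,\qquad Y_1=\tfrac12\sum_{j\le r}\varepsilon_j(\mathbf e_{\beta_{2j-1}}-\mathbf e_{\beta_{2j}}),\qquad Y_2=\tfrac12(\mathbf 1_{B''}-\mathbf 1_{D''\setminus B''}),
\]
where $Y_1,Y_2\in W$ are independent given $(G,a,a',\beta)$. The part $Y_1$ is small enough to keep the vectors below $M$-quasi-null and large enough to take $2^r\ge p$ values.

\begin{lemma}\label{lem:linear}
Let $(G,a,a')$ be typical and $(G,a,a',\beta)$ not bad. Let $u\in\mathbb Q^n$ be nonzero with $A_\kappa(G)u\in\operatorname{span}_{\mathbb Q}(\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}})$, and let $\sigma\in\mathbb Q$. Then $u\cdot Y_2=\sigma$ with probability at most $2/p$ over the choice of $B''$.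
\end{lemma}

\begin{proof}
The vector $u$ is nonconstant: otherwise \eqref{eq:one} and $\kappa\ne d$ make $A_\kappa u$ a nonzero multiple of $\mathbf 1$, which is not $(2r+2)$-sparse for $n>2r+2$. Apply Lemma \ref{lem:reduce} with $S=\{a,a',\beta_1,\dots,\beta_{2r}\}$. The vector $w$ satisfies the first condition in \eqref{eq:bad}, so for every $i$ it violates the second: more than $h^*$ elements of $N(a)\setminus N(a')\subset D$, hence at least $h^*+1-2r\ge h_p$ elements of $D''$, have $w\ne i$. Since $\mathbf 1\cdot Y_2=0$, the equation $u\cdot Y_2=\sigma$ reads $w_0\cdot2Y_2=2\sigma/(\alpha p^j)$. The left side is an integer. If the right side is not, the probability is $0$. If it is, reducing modulo $p$ prescribes the value of $\sum_{B''}w-\sum_{D''\setminus B''}w$, and Lemma \ref{lem:half} for $D''$ gives the bound $\psi_p(h_p)\le2/p$.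
\end{proof}

\subsection{The three events}

\emph{The event \textup{(F1)}.} Fix $G\in\mathcal G$ with $\nu(G)\ge1$. The kernel vector $v$ is nonconstant by \eqref{eq:one} and $\kappa\neq d$. Lemma \ref{lem:reduce} with $S=\emptyset$ gives a nonconstant quasi-null vector $w$, which is balanced and depends only on $G$. By \eqref{eq:collide}, $\mathbf P(v_a=v_{a'}\mid G)\le\mathbf P(w_a=w_{a'}\mid G)\le2/p$. Hence $\mathbf P(\mathrm{F1},\ G\in\mathcal G)\le2/p$.

For the other two events fix $(G,a,a',\beta)$ with $(G,a,a')$ typical and the tuple not bad, and let $\mathbf P^*$ denote probability given these data. They determine $A^\circ$, $U$, $\nu^\circ$ and, if $\nu^\circ=0$, the map $\Gamma$.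

\emph{The event \textup{(F2)}.} Let $\nu^\circ\ge1$ and fix $0\ne u\in U$. By Lemma \ref{lem:nullity}(a), $A_\kappa(G)u\in\mathbb Qx$. On (F2) we have $u\cdot Y_2=-u\cdot Y_1$. Conditioning on the signs $\varepsilon_j$ and applying Lemma \ref{lem:linear} gives $\mathbf P^*(\mathrm{F2})\le2/p$.

\emph{The event \textup{(F3)}.} Let $\nu^\circ=0$ and $\mathcal Q(y)=y\cdot\Gamma y$ for $y\in W$, so that (F3) is the event $\mathcal Q(Y_1+Y_2)=-\kappa/2$. Let $Y_1'$ be a copy of $Y_1$ independent of $Y_1$ and $Y_2$, and let $\pi(Y_2)$ be the conditional probability of (F3) given $Y_2$. By the Cauchy--Schwarz inequality,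
\[
\mathbf P^*(\mathrm{F3})^2=\big(\mathbf E^*\pi(Y_2)\big)^2\le\mathbf E^*\pi(Y_2)^2=\mathbf P^*\big(\mathcal Q(Y_1+Y_2)=\mathcal Q(Y_1'+Y_2)=-\kappa/2\big).
\]
In the difference of the two equations the term $\mathcal Q(Y_2)$ cancels. By the symmetry of $\Gamma$, what remains is linear in $Y_2$:
\[
u\cdot Y_2=\sigma,\qquad u=2\Gamma(Y_1-Y_1')\in W,\qquad\sigma=\mathcal Q(Y_1')-\mathcal Q(Y_1).
\]
We have $\mathbf P^*(Y_1=Y_1')=2^{-r}\le1/p$. If $Y_1\ne Y_1'$, then $u\ne0$, and Lemma \ref{lem:nullity}(a) gives $A_\kappa(G)u=2(Y_1-Y_1')+(z\cdot u)x$, which lies in the span of $\mathbf e_a,\mathbf e_{a'},\mathbf e_{\beta_1},\dots,\mathbf e_{\beta_{2r}}$. Conditioning on $(Y_1,Y_1')$ and applying Lemma \ref{lem:linear} bounds the probability of $u\cdot Y_2=\sigma$ by $2/p$. Hence $\mathbf P^*(\mathrm{F3})\le\sqrt{3/p}$.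

\emph{Conclusion.} By \eqref{eq:typical}, Lemma \ref{lem:local} and the three bounds,
\[
\mathbf P(\mathrm{F1}\cup\mathrm{F2}\cup\mathrm{F3})\le\frac{23}p+\frac2p+\frac2p+\sqrt{\frac3p}+o(1),
\]
and Proposition \ref{prop:reduction} gives
\[
\limsup_{n\to\infty}\mathbf P(\det A_\kappa=0)\le\frac{15}2\Big(\frac{27}p+\sqrt{\frac3p}\Big)
\]
for every fixed prime $p\ge23$. The left side does not depend on $p$. Letting $p\to\infty$ proves Theorem \ref{thm:main}. \hfill$\square$

\begin{remark}
The hypothesis $d\to\infty$ makes the errors $O(d^{-1/2})$ and $O(1/d)$ of Lemmas \ref{lem:quad}, \ref{lem:pairs} and \ref{lem:local} negligible, makes collisions of footprints rarer than $p^{-n}$ in Lemma \ref{lem:spread}, and leaves room in $D$ for the $h^*$ exceptional vertices. For bounded $d$ the resplitting returns $G'=G$ with probability at least $\binom{2d}d^{-1}$, so for a singular $G$ the conditional probability of $\mathrm{F1}\cup\mathrm{F2}\cup\mathrm{F3}$ given $a\not\sim a'$ stays bounded below; this range is covered by Theorem \ref{thm:H}. That $\kappa$ is an integer is used to view $A_\kappa$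 as a matrix over $\mathbb F_p$.
\end{remark}

\begin{thebibliography}{9}

\bibitem{CGJ}
Cook, Goldstein and Johnson,
\emph{Size biased couplings and the spectral gap for random regular graphs},
Ann. Probab. 46 (2018).

\bibitem{Huang}
J. Huang,
\emph{Invertibility of adjacency matrices for random $d$-regular graphs},
GAFA 31 (2021).

\bibitem{Survey}
\emph{Random Matrices: A Survey},
\texttt{http://helper.ipam.ucla.edu/publications/cmaws1/cmaws1\_8303.pdf}

\bibitem{TY}
Tikhomirov and Youssef,
\emph{The spectral gap of dense random regular graphs},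
Ann. Probab. 47 (2019).

\end{thebibliography}
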